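\title{Lebesgue measure preserving interval maps with knot points almost everywhere and finite entropy}

\begin{abstract}
A knot point of a real function is a point at which both upper Dini derivatives equal $+\infty$ and both lower Dini derivatives equal $-\infty$. We disprove the conjecture that every continuous map of $[0,1]$ that preserves Lebesgue measure and has a knot point almost everywhere has infinite topological entropy. For every $\varepsilon>0$ we construct such a map with entropy at most $\frac12\log2+\varepsilon$, and we show that the set of entropies of such maps is exactly $(\frac12\log2,\infty]$. The construction inserts thin spikes near most points of a piecewise affine map, placed so that an orbit that meets a spike meets no other spike for a long time, and then passes to a limit.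
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\lambda$ be Lebesgue measure on $[0,1]$. A continuous map $f:[0,1]\to[0,1]$ \emph{preserves} $\lambda$ if $\lambda(f^{-1}(A))=\lambda(A)$ for every Borel set $A\subset[0,1]$. The Dini derivatives of $f$ at a point $x\in(0,1)$ are
\begin{align*}
D^+f(x)&=\limsup_{h\to0^+}\frac{f(x+h)-f(x)}{h}, & D_+f(x)&=\liminf_{h\to0^+}\frac{f(x+h)-f(x)}{h},\\
D^-f(x)&=\limsup_{h\to0^+}\frac{f(x-h)-f(x)}{-h}, & D_-f(x)&=\liminf_{h\to0^+}\frac{f(x-h)-f(x)}{-h},
\end{align*}
and $x$ is a \emph{knot point} of $f$ if $D^+f(x)=D^-f(x)=\infty$ and $D_+f(x)=D_-f(x)=-\infty$. In words: on each side of $x$, and arbitrarily close to $x$, the graph of $f$ has chords through $(x,f(x))$ of arbitrarily large positive slope and of arbitrarily large negative slope. The function $\sqrt{|x|}\sin(1/x)$, extended by $0$, has a knot point at $0$. Monotone functions and Lipschitz functions have none.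

The topological entropy $h(f)\in[0,\infty]$ is the exponential growth rate of the number of distinguishable orbits. If $s(n,\delta)$ is the largest cardinality of a set of points any two of which satisfy $|f^i(x)-f^i(x')|>\delta$ for some $0\le i<n$, then
\[
h(f)=\lim_{\delta\to0}\ \limsup_{n\to\infty}\ \frac1n\log s(n,\delta).
\]

It is known that continuous $\lambda$-preserving maps with a knot point at $\lambda$-almost every point exist. The problem we address is posed in \cite{conj}.

\begin{quote}
\textbf{Conjecture.} Every continuous map $f:[0,1]\to[0,1]$ that preserves $\lambda$ and has a knot point at $\lambda$-almost every point satisfies $h(f)=\infty$.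
\end{quote}

The conjecture is natural because, for maps that preserve $\lambda$, steepness forces folding and folding forces entropy. Throughout, \emph{piecewise affine} means continuous, with finitely many affine pieces, all of nonzero slope. For such a map $f$ the measure $A\mapsto\lambda(f^{-1}(A))$ has density $y\mapsto\sum_{f(x)=y}1/|f'(x)|$, which is a step function. Hence $f$ preserves $\lambda$ if and only if
\begin{equation}\label{eq:density}
\sum_{x\in f^{-1}(y)}\frac1{|f'(x)|}=1\qquad\text{for all but finitely many }y .
\end{equation}
Suppose that $f$ preserves $\lambda$ and that all its slopes have modulus at least $M$. Then $f^n$ preserves $\lambda$ and its slopes have modulus at least $M^n$, so by \eqref{eq:density} a typical point has at least $M^n$ preimages under $f^n$. Each maximal interval of monotonicity of $f^n$ contains at most one of them, so there are at least $M^n$ such intervals, and $h(f)\ge\log M$ by the lap formula (E1) recalled in Section~\ref{sec:tools}. A map with knot points almost everywhere looks like the case $M=\infty$. It also folds without bound: near a knot point $x$ the graph crosses the level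 $f(x)$ infinitely often, so for every $s$ there are $s$ disjoint intervals near $x$ with a common nondegenerate image.

This reasoning overlooks two things. First, Dini derivatives see chords, not slopes: a steep chord from $x$ can be produced by a very thin steep piece of the graph \emph{near} $x$, while the graph at $x$ stays tame at that scale. Second, $s$ intervals with a common image contribute about $\frac1q\log s$ to the entropy, where $q$ is the time the image needs to come back and cover them, and $q$ can be made large compared with $\log s$. The conjecture is false.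

\begin{theorem}\label{thm:finite}
For every $\varepsilon>0$ there is a continuous map $f:[0,1]\to[0,1]$ that preserves $\lambda$, has a knot point at $\lambda$-almost every point, and satisfies $h(f)\le\frac12\log2+\varepsilon$.
\end{theorem}

The constant $\frac12\log 2$ is sharp, it is not attained, and every larger value occurs.

\begin{theorem}\label{thm:range}
The set of values $h(f)$, where $f:[0,1]\to[0,1]$ ranges over the continuous maps that preserve $\lambda$ and have a knot point at $\lambda$-almost every point, is $(\frac12\log2,\infty]$.
\end{theorem}

Section~\ref{sec:tools} collects the facts on entropy that we use. Section~\ref{sec:model} computes by hand the entropy cost of one steep interval and explains the design of the construction. Sections~\ref{sec:class}--\ref{sec:limit} prove Theorem~\ref{thm:finite} and do not depend on what follows them. Section~\ref{sec:values} shows that every value in $(\frac12\log2,\infty]$ is attained, and Section~\ref{sec:lower} proves the strict lower bound.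

\section{Entropy of interval maps}\label{sec:tools}

We write $|U|$ for the length of an interval $U$, $\#X$ for the cardinality of a set $X$, and $\|\cdot\|$ for the supremum norm. A continuous self-map $f$ of a compact interval is \emph{piecewise strictly monotone} if the interval is a finite union of intervals on which $f$ is strictly monotone. The maximal such intervals are the \emph{laps} of $f$, their number is $\ell(f)$, and the interior points where two laps meet are the \emph{turning points}. We let $C(f)$ be the set of turning points together with the two endpoints of the domain.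

Entropy enters the proofs only through three facts.
\begin{itemize}
\item[(E1)] \emph{Lap formula} \cite{MS}. If $f$ is continuous and piecewise strictly monotone, then $h(f)=\lim_{n\to\infty}\frac1n\log\ell(f^n)$.
\item[(E2)] \emph{Lower semicontinuity} \cite{M}. If continuous maps $f_n:[0,1]\to[0,1]$ converge uniformly to $f$, then $h(f)\le\liminf_n h(f_n)$.
\item[(E3)] \emph{Horseshoes.} If $f$ is continuous, $K$ is a nondegenerate compact interval, and $s$ closed intervals $Y\subset K$ with pairwise disjoint interiors satisfy $f^q(Y)\supset K$, then $h(f)\ge\frac1q\log s$.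
\end{itemize}

A continuous $\lambda$-preserving map $f$ has three properties that we use constantly, and so do its iterates, which also preserve $\lambda$. It is constant on no nondegenerate interval, because points have measure zero. It is onto, because $f([0,1])$ is closed and has measure $1$. And it does not shrink intervals:
\begin{equation}\label{eq:noshrink}
|f(U)|=\lambda\bigl(f^{-1}(f(U))\bigr)\ge|U|\qquad\text{for every interval }U .
\end{equation}
In particular, the slopes of a piecewise affine $\lambda$-preserving map have modulus at least $1$.

When the turning points have finite orbits, (E1) becomes a count of paths in a finite graph. Let $f:I\to I$ be continuous and piecewise strictly monotone, and let $P$ be a finite set with $C(f)\subset P$ and $f(P)\subset P$. The \emph{$P$-graph} of $f$ has as vertices the closures of the components of $I\setminus P$, and an edge $W\to W'$ whenever $W'\subset f(W)$. The map $f$ is strictly monotone on each vertex $W$, and $f(W)$ is a nondegenerate interval with endpoints in $P$, hence a union of vertices. Let $A$ be the $0$--$1$ transition matrix of the graph, $\rho(A)$ its spectral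 radius, and $a_q$ the number of paths $w=(W_0\to W_1\to\dots\to W_q)$ with $q$ edges.

\begin{lemma}\label{lem:markov}
For each path $w$ with $q$ edges, the set $I_w=\{x: f^i(x)\in W_i,\ 0\le i\le q\}$ is an interval that $f^q$ maps homeomorphically onto $W_q$. For fixed $q$, the intervals $I_w$ cover $I$ and have pairwise disjoint interiors. Moreover
\[
h(f)=\lim_{q\to\infty}\frac1q\log a_q=\log\rho(A)
\qquad\text{and}\qquad
\limsup_{q\to\infty}(\operatorname{tr}A^q)^{1/q}=\rho(A).
\]
\end{lemma}

\begin{proof}
The first statement follows by induction on $q$: if $w'=(W_1\to\dots\to W_q)$, then $I_{w'}\subset W_1\subset f(W_0)$ and $I_w=(f|_{W_0})^{-1}(I_{w'})$, where $f|_{W_0}$ is a homeomorphism onto $f(W_0)$. Given $x$, choose a vertex $W_0\ni x$, then a vertex $W_1\subset f(W_0)$ containing $f(x)$, and so on; this gives a path with $x\in I_w$. If two paths differ at position $i$, then $f^i$ maps the intersection of their intervals injectively into the intersection of two different vertices, so the intersection contains at most one point.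

Each lap of $f^q$ is therefore a union of intervals $I_w$, and $\ell(f^q)\le a_q$. Intervals $I_w$ in the same lap have images with disjoint interiors, so they have different last vertices, and $a_q\le\#P\cdot\ell(f^q)$. By (E1), $\frac1q\log a_q\to h(f)$. Since $a_q$ is the sum of the entries of $A^q$, Gelfand's formula gives $a_q^{1/q}\to\rho(A)$. Finally, if $\mu_1,\mu_2,\dots$ are the eigenvalues of $A$ with multiplicity, then $\sum_{q\ge0}\operatorname{tr}(A^q)z^q=\sum_i(1-\mu_iz)^{-1}$ has a pole at $1/\mu$ for each nonzero eigenvalue $\mu$ and no other pole. Its radius of convergence is $1/\rho(A)$, which is the last formula.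
\end{proof}

\section{The cost of one steep interval}\label{sec:model}

All our constructions start from the map
\[
f_0(x)=\begin{cases}1-x,& 0\le x\le\frac12,\\[2pt] \frac32-2x,&\frac12\le x\le\frac34,\\[2pt] 2x-\frac32,&\frac34\le x\le1.\end{cases}
\]
It satisfies \eqref{eq:density}: a point of $(\frac12,1)$ has one preimage, with slope $-1$, and a point of $(0,\frac12)$ has two, with slopes $\pm2$. It interchanges the halves $[0,\frac12]$ and $[\frac12,1]$, and on $[\frac12,1]$ its square is the tent map equal to $2x-\frac12$ on $[\frac12,\frac34]$ and to $\frac52-2x$ on $[\frac34,1]$.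

We make $f_0$ steep on one interval and compute the entropy. For odd $d\ge1$ let $\zeta_d:[0,1]\to[0,1]$ be the zigzag with $\zeta_d(0)=0$, $\zeta_d(1)=1$ and $d$ \emph{legs} $[\frac{j-1}d,\frac jd]$, each mapped onto $[0,1]$ with slope $\pm d$. Let $J_j=[\frac12+2^{-j-1},\frac12+2^{-j}]$ for $j\ge1$, fix $m\ge2$, and let $\tau:J_m\to[0,1]$ be the increasing affine bijection. Put $g=f_0\circ\tau^{-1}\circ\zeta_d\circ\tau$ on $J_m$ and $g=f_0$ elsewhere. On $J_m$ the slopes of $g$ are $\pm2d$. The map $g$ preserves $\lambda$, since in \eqref{eq:density} one term $\frac12$ is replaced by $d$ terms $\frac1{2d}$.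

Let $r(x)=1-x$ and $\psi=g^2|_{[1/2,1]}=r\circ g$. On $[0,\frac12]$ we have $g^2=g\circ r=r\circ\psi\circ r$. Hence $\ell(\psi^q)\le\ell(g^{2q})\le2\ell(\psi^q)$, and $h(g)=\frac12h(\psi)$ by (E1). Cut $[\frac12,1]$ into $V=[\frac12,\frac12+2^{-m-1}]$, the $d$ legs of $J_m$, and $J_{m-1},\dots,J_1$. Then
\[
\psi(V)=V\cup J_m,\qquad \psi(\text{leg})=J_{m-1},\qquad \psi(J_j)=J_{j-1}\ \ (2\le j<m),\qquad \psi(J_1)=[\tfrac12,1],
\]
each time monotonically, so Lemma~\ref{lem:markov} applies. We look for a positive eigenvector of the transition matrix with eigenvalue $\rho>1$ and weight $1$ on $J_1$. The first three relations force the weight $\rho^{1-j}$ on $J_j$ for $j<m$, the weight $\rho^{1-m}$ on each leg, and the weight $d\rho^{1-m}/(\rho-1)$ on $V$. The last relation reads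
\[
\rho=\frac{d\rho^{1-m}}{\rho-1}+d\rho^{1-m}+\sum_{j=1}^{m-1}\rho^{1-j}=\frac{\rho}{\rho-1}\bigl(1+(d-1)\rho^{1-m}\bigr),
\]
that is, $\rho^{m-1}(\rho-2)=d-1$. This equation has a root $\rho\ge2$. If $A\xi=\rho\xi$ with $\xi$ positive, then $a_q$ lies between two constant multiples of $\rho^q$, so $h(\psi)=\log\rho$. We conclude that
\[
h(g)=\tfrac12\log\rho,\qquad 2\le\rho\le2+(d-1)2^{1-m}.
\]
For $d=1$ this gives
\begin{equation}\label{eq:hf0}
h(f_0)=\tfrac12\log2 .
\end{equation}
For fixed $m$ the entropy tends to infinity with $d$; this is the mechanism behind the conjecture, and we use it in Section~\ref{sec:values}. For fixed $d$ the entropy tends to $\frac12\log2$ as $m\to\infty$. The reason is visible in the graph: every loop through a leg has length at least $m$, so an orbit gains the factor $d$ at most once in $m$ steps of $\psi$. Steepness is cheap on a set to which orbits return slowly.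

Such a set is necessarily small. If $G$ preserves $\lambda$ and no orbit visits $S$ twice within $T$ steps, then the sets $G^{-i}(S)$, $0\le i\le T$, are pairwise disjoint and have equal measure, so $\lambda(S)\le\frac1{T+1}$. We cannot make the map steep on most of the interval. We can, however, make \emph{chords} steep from most points, by letting $S$ be a union of many thin spikes, with spikes close to most points on both sides.

This creates the main difficulty. A spike close to $x$ produces a steep chord only if it is tall compared with its distance to $x$, so its image is an interval much longer than the spacing of the neighboring spikes. Yet this image, and the next $T$ images, must contain no spike. The way out is to use different scales at different places and to order the places by a clock. Fix a small open set $B$ that almost every orbit enters, and say that a point has level $r$ if its orbit first enters $B$ at time $r$. A point of level $r$ is mapped to a point of level $r-1$. We insert spikes level by level, going up from level $T$, and at level $r$ only on intervals so short that their whole journey to $B$ passes between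 the spikes inserted at lower levels. A point in a spike of level $r\ge T$ then meets no spike during the next $r$ steps.

\section{A class of expanding Markov maps}\label{sec:class}

We need a class of maps that contains $f_0$, is stable under the insertion of zigzags and spikes, and in which Lemma~\ref{lem:markov} is always available. For a piecewise affine $f:[0,1]\to[0,1]$ let $\operatorname{Br}(f)\supset C(f)$ be the set of points where the slope changes, together with $0$ and $1$, and let $Q(f)=\bigcup_{n\ge0}f^n(C(f))$.

\begin{definition}\label{def:M}
The class $\mathcal M$ consists of the maps $f:[0,1]\to[0,1]$ such that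
\begin{itemize}
\item[(M1)] $f$ is piecewise affine and preserves $\lambda$;
\item[(M2)] $|f'(x)\,f'(f(x))|\ge2$ for all but finitely many $x$;
\item[(M3)] $Q(f)$ is finite.
\end{itemize}
The \emph{Markov graph} of $f\in\mathcal M$ is its $Q(f)$-graph. For $f,g\in\mathcal M$ we write $f\preceq g$ if $Q(f)\subset Q(g)$ and $g=f$ on $Q(f)$. This relation is transitive.
\end{definition}

The map $f_0$ belongs to $\mathcal M$: the slopes of $f_0^2$ are $\pm2$, and $Q(f_0)=\{0,\frac12,\frac34,1\}$. Expansion is required of $f^2$ only, because slopes of modulus at least $2$ for $f$ itself would force $h(f)\ge\log2$ by the argument of Section~\ref{sec:intro}.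

Let $f\in\mathcal M$. Since $|f'|\ge1$ and preimages of finite sets are finite, (M2) gives $|(f^n)'|\ge2^{\lfloor n/2\rfloor}$ off a finite set. Two consequences follow. First,
\begin{equation}\label{eq:expand}
f^n\text{ injective on an interval }U\quad\Longrightarrow\quad|f^n(U)|\ge2^{\lfloor n/2\rfloor}|U| .
\end{equation}
Second, the argument of Section~\ref{sec:intro} gives $\ell(f^n)\ge2^{\lfloor n/2\rfloor}$, so
\begin{equation}\label{eq:Mlower}
h(f)\ge\tfrac12\log2\qquad\text{for every }f\in\mathcal M .
\end{equation}

The intervals on which we modify $f$ will have their endpoints in the sets $E_n(f)=f^{-n}(Q(f))$. These sets are finite, and $f(Q(f))\subset Q(f)$ implies $Q(f)\subset E_n(f)$ and $f(E_n(f))\subset E_n(f)$. By expansion they cut $[0,1]$ into arbitrarily short pieces.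

\begin{lemma}\label{lem:short}
Let $f\in\mathcal M$ and $n\ge0$. Every interval $U$ with $|U|>2^{-\lfloor n/2\rfloor}$ contains a point $u$ with $f^k(u)\in C(f)$ for some $k<n$. Every component of $[0,1]\setminus E_n(f)$ has length at most $2^{-\lfloor n/2\rfloor}$.
\end{lemma}

\begin{proof}
If there is no such $u$, then for each $k<n$ the interval $f^k(U)$ misses $C(f)$, so $f$ is strictly monotone on it. Then $f^n$ is injective on $U$, and \eqref{eq:expand} gives $|f^n(U)|>1$, which is absurd. If $f^k(u)\in C(f)$ with $k<n$, then $f^n(u)\in Q(f)$, that is, $u\in E_n(f)$. This gives the second statement.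
\end{proof}

The next lemma supplies the clock. For $\beta>0$ let $B_\beta(f)=\{x\in[0,1]:\operatorname{dist}(x,\operatorname{Br}(f))<\beta\}$. No ergodicity is assumed; for $f_0$, which interchanges two halves, the second iterate has invariant sets of measure $\frac12$.

\begin{lemma}\label{lem:hit}
Let $f\in\mathcal M$ and $\beta>0$. For almost every $x$ there is $k\ge0$ with $f^k(x)\in B_\beta(f)$.
\end{lemma}

\begin{proof}
Let $X$ be the set of points whose orbits never enter $B_\beta(f)$. It is closed and $f(X)\subset X$. Suppose $\lambda(X)>0$. By the Lebesgue density theorem there is $x\in X$ such that $\lambda(X\cap U)/|U|\to1$ as the intervals $U$ centered at $x$ shrink to $x$. We magnify such intervals to the fixed size $2\beta$ without distortion.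

Let $V_k=(f^k(x)-\beta,f^k(x)+\beta)$. Since $f^k(x)\notin B_\beta(f)$, the interval $V_k$ lies in $(0,1)$ and misses $\operatorname{Br}(f)$. So $f$ is affine on $V_k$ with slope of modulus at least $1$, and $f(V_k)\supset V_{k+1}$. By induction there are intervals $U_k$ centered at $x$ that $f^k$ maps affinely onto $V_k$: take $U_0=V_0$ and $U_{k+1}=U_k\cap f^{-(k+1)}(V_{k+1})$. By \eqref{eq:expand}, $|U_k|\to0$. From $f^k(X\cap U_k)\subset X\cap V_k$ we get $\lambda(X\cap V_k)/|V_k|\ge\lambda(X\cap U_k)/|U_k|\to1$. Choose a subsequence along which $f^k(x)$ converges to a point $x^*$. Then $X$ has full measure in $V^*=(x^*-\beta,x^*+\beta)\subset(0,1)$, and $V^*\subset X$ because $X$ is closed. By Lemma~\ref{lem:short}, some $u\in V^*$ has an iterate in $C(f)\subset B_\beta(f)$, which contradicts $u\in X$.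
\end{proof}

The modification made in Section~\ref{sec:model} has the following general form. A \emph{profile} is a piecewise affine $\lambda$-preserving map $\omega:[0,1]\to[0,1]$ with $\omega(0)=0$, $\omega(1)=1$, whose values at turning points lie in $\{0,1\}$. The zigzags $\zeta_d$ are profiles. For a nondegenerate compact interval $J$ let $\tau_J:J\to[0,1]$ be the increasing affine bijection.

\begin{lemma}[Grafting]\label{lem:graft}
Let $g_0\in\mathcal M$, $n\ge0$, let $\omega$ be a profile, and let $\mathcal J$ be a family of closures of components of $[0,1]\setminus E_n(g_0)$ on each of which $g_0$ is affine. Let $\pi=\tau_J^{-1}\circ\omega\circ\tau_J$ on each $J\in\mathcal J$, let $\pi$ be the identity elsewhere, and put $g=g_0\circ\pi$. Then $g\in\mathcal M$, $g_0\preceq g$, $g=g_0$ on $E_n(g_0)$, $g(J)=g_0(J)$ for $J\in\mathcal J$, and $\|g-g_0\|\le\max_{J\in\mathcal J}|g_0(J)|$.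
\end{lemma}

\begin{proof}
Write $E=E_n(g_0)$. The map $\pi$ is piecewise affine, maps each $J\in\mathcal J$ onto itself, and fixes every point outside the interiors of these intervals, in particular every point of $E$. This gives $g=g_0$ on $E$, $g(J)=g_0(J)$ and the norm estimate. On each $J$ the map $\pi$ preserves $\lambda|_J$, so $\pi$ preserves $\lambda$, and so does $g$. This is (M1).

For (M2), let $s_J$ be the slope of $g_0$ on $J$. For all but finitely many $y\in J$ we have $|g'(y)|=|s_J|\,|\omega'(\tau_J(y))|\ge|s_J|$, and $s_J=g_0'(y)=g_0'(\pi(y))$; here we use that $g_0$ is affine on $J$. Outside $\bigcup\mathcal J$ we have $\pi(y)=y$ and $g'(y)=g_0'(y)$. So both $|g'(y)|\ge|g_0'(y)|$ and $|g'(y)|\ge|g_0'(\pi(y))|$ hold off a finite set, and for all but finitely many $x$,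
\[
|g'(x)|\,|g'(g(x))|\ge|g_0'(\pi(x))|\,|g_0'(g_0(\pi(x)))|\ge2 .
\]

For (M3), note that $\omega$ is increasing near $0$ and near $1$, so $\pi$ is increasing near each point of $E$. Hence a point of $E$ is a turning point of $g$ exactly when it is a turning point of $g_0$. Since $C(g_0)\subset E$, the set $C(g)$ consists of $C(g_0)$ and of the turning points of $\pi$ inside the intervals $J$. At such a point $\pi$ takes a value in $\partial J\subset E$, because the turning values of $\omega$ are $0$ or $1$, and so $g$ takes a value in $g_0(E)\subset E$. As $g=g_0$ on the finite set $E$ and $g_0(E)\subset E$, we obtain $Q(g_0)\subset Q(g)\subset E\cup C(g)$.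
\end{proof}

\section{Spikes near most points at small entropy cost}\label{sec:spikes}

Maps in $\mathcal M$ are Lipschitz and have no knot points, so we work with a finite-scale version that survives small perturbations. A point $x\in(0,1)$ is an \emph{$(M,\theta,\kappa)$-knot} of $g$ if there are points $x_1,x_2>x$ and $x_3,x_4<x$ with $\theta\le|x_i-x|<\kappa$ such that
\[
\frac{g(x_i)-g(x)}{x_i-x}\ge M\quad(i=1,3),\qquad \frac{g(x_i)-g(x)}{x_i-x}\le-M\quad(i=2,4).
\]
The lower bound $\theta$ will tell us how small later perturbations must be. The heart of the paper is the following statement.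

\begin{proposition}\label{prop:main}
Let $f\in\mathcal M$, $M\ge1$, $0<\varepsilon<1$ and $\kappa>0$. There are $G\in\mathcal M$, $\theta>0$ and a Borel set $\Omega\subset[0,1]$ such that
\begin{itemize}
\item[(a)] $\|G-f\|\le\kappa$ and $f\preceq G$;
\item[(b)] $h(G)\le h(f)+\varepsilon$;
\item[(c)] $\lambda(\Omega)>1-\varepsilon$, and every point of $\Omega$ is an $(M,\theta,\kappa)$-knot of $G$.
\end{itemize}
\end{proposition}

Part (b) does not follow from (a): Proposition~\ref{prop:raise} below shows that arbitrarily small perturbations within $\mathcal M$ can have arbitrarily large entropy.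

\subsection{The spike profile}

For an integer $N\ge3$ and $0<\eta<\frac12$, the profile $\omega=\omega_{N,\eta}$ is defined on an alternation of $N$ \emph{runs} and $N-1$ \emph{spikes} $\sigma_1,\dots,\sigma_{N-1}$, beginning and ending with a run (Figure~\ref{fig:spike}). The $j$-th run has length $\frac{1-\eta}N$, and on it $\omega$ rises from $\frac{j-1}N$ to $\frac jN$ with slope $\frac1{1-\eta}$. The spike $\sigma_i$ is a closed interval of length $\frac\eta{N-1}$ between runs $i$ and $i+1$. On it $\omega$ goes from $\frac iN$ up to $1$, down to $0$, and up to $\frac iN$ again; the total variation is $2$, and the three legs have slopes $\pm\frac{2(N-1)}\eta$. The lengths add up to $(1-\eta)+\eta=1$. All but finitely many $y$ have one preimage in the runs and two in each spike, and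
\[
(1-\eta)+(N-1)\cdot2\cdot\frac{\eta}{2(N-1)}=1,
\]
so $\omega$ preserves $\lambda$ by \eqref{eq:density}. The first and last legs of a spike are increasing, like the runs, so the only turning points are the top and the bottom of each spike, with values $1$ and $0$. Thus $\omega$ is a profile. Let $\bar\omega$ be the \emph{staircase} equal to $\omega$ on the runs and to the constant $\frac iN$ on $\sigma_i$; it is continuous and nondecreasing.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5]
\foreach \a/\b in {0.16/0.28,0.44/0.56,0.72/0.84}{\fill[gray!20] (\a,0) rectangle (\b,1);}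
\draw (0,0) rectangle (1,1);
\draw[thick] (0,0)--(0.16,0.25)--(0.205,1)--(0.265,0)--(0.28,0.25)--(0.44,0.5)--(0.47,1)--(0.53,0)--(0.56,0.5)--(0.72,0.75)--(0.735,1)--(0.795,0)--(0.84,0.75)--(1,1);
\draw[thick,dashed] (0.16,0.25)--(0.28,0.25) (0.44,0.5)--(0.56,0.5) (0.72,0.75)--(0.84,0.75);
\node[below] at (0.22,0) {$\sigma_1$};
\node[below] at (0.5,0) {$\sigma_2$};
\node[below] at (0.78,0) {$\sigma_3$};
\node[below] at (0,0) {$0$};
\node[below] at (1,0) {$1$};
\node[left] at (0,1) {$1$};
\end{tikzpicture}
\caption{The graph of the spike profile $\omega_{N,\eta}$ for $N=4$, $\eta=0.36$. On each shaded spike the map reaches both $1$ and $0$; between spikes it rises with slope $1/(1-\eta)$. Replacing the graph over each spike by the dashed segment gives the nondecreasing staircase $\bar\omega$.}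
\label{fig:spike}
\end{figure}

The two parameters play separate roles: $N$ makes chords steep, and $\eta$ bounds the measure of the spikes.

\begin{lemma}\label{lem:onespike}
Let $f$ be affine on a compact interval $J$ with slope $s$, $|s|\ge1$, and let $g=f\circ\tau_J^{-1}\circ\omega_{N,\eta}\circ\tau_J$ on $J$. Let $M\ge1$. Call $x\in J$ \emph{good} if $u=\tau_J(x)$ lies in no spike and $v=\omega_{N,\eta}(u)\in[\frac{2M}N,1-\frac{2M}N]$. The good points have measure at least $(1-\eta-\frac{4M}N)|J|$, and each of them is an $(M,\frac{\eta|J|}{2N^2},|J|)$-knot of $g$.
\end{lemma}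

\begin{proof}
The spikes have total length $\eta$, and since $\omega$ preserves $\lambda$, the set of $u$ with $\omega(u)\notin[\frac{2M}N,1-\frac{2M}N]$ has measure at most $\frac{4M}N$. This gives the measure estimate.

Let $x$ be good. Since $\frac1N<v<1-\frac1N$, the point $u$ is neither in the first run nor in the last, so its run has a spike on each side. Every point of these two spikes is within distance $\frac{1-\eta}N+\frac\eta{N-1}\le\frac2N$ of $u$. Take the top and the bottom of each of the two spikes, and let $x'\in J$ be the corresponding four points, two on each side of $x$. They satisfy $|x'-x|\le\frac2N|J|<|J|$. At a top, $g(x')-g(x)=s|J|(1-v)$; at a bottom, $g(x')-g(x)=-s|J|v$. So on each side of $x$ the two difference quotients have opposite signs, and their modulus is at least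
\[
\frac{|s|\,|J|\min\{v,1-v\}}{2|J|/N}\ge\frac N2\cdot\frac{2M}N=M .
\]
Finally, $u$ is outside the spikes, so its distance to a top or a bottom is at least the length of the shorter of the first and last legs of that spike. These legs have height at least $\frac1N$ and slope $\frac{2(N-1)}\eta$, hence length at least $\frac{\eta}{2N^2}$.
\end{proof}

\subsection{The constants}

Fix $f,M,\varepsilon,\kappa$ as in Proposition~\ref{prop:main}. Let $h=h(f)$, let $a_q$ count the paths in the Markov graph of $f$, and let $\Lambda\ge1$ be a Lipschitz constant of $f$. Each of the following constants depends only on those chosen before it.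
\begin{itemize}
\item[(C1)] $\Gamma\ge1$ with $a_q\le\Gamma e^{q(h+\varepsilon/4)}$ for all $q\ge0$, which exists by Lemma~\ref{lem:markov}.
\item[(C2)] An integer $N\ge16M/\varepsilon$, and $\Delta=6N\ell(f)$. The number $\Delta$ will bound the number of preimages of a point inside the spikes; it does not depend on how many intervals receive spikes, nor on $\eta$.
\item[(C3)] An integer $T\ge1$ with $\frac1T\log\bigl(\Gamma\Delta(T+1)\bigr)<\frac\varepsilon4$. This is the waiting time that makes the factor $\Gamma\Delta$ per spike visit affordable.
\item[(C4)] $\beta>0$ such that $B=B_\beta(f)$ satisfies $T\lambda(B)<\frac\varepsilon8$. Then the levels below $T$, which receive no spikes, have small measure.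
\item[(C5)] An integer $R\ge T$ with $\lambda\{x:f^k(x)\notin B_{\beta/2}(f)\text{ for }0\le k\le R\}<\frac\varepsilon8$, which exists by Lemma~\ref{lem:hit}.
\item[(C6)] $\kappa_1\in(0,\kappa]$ with $\kappa_1R\Lambda^{R}<\frac\beta2$.
\item[(C7)] $\eta>0$ with $(R+1)\eta<\frac\varepsilon8$, and $\omega=\omega_{N,\eta}$. Then few points meet a spike within $R$ steps.
\end{itemize}
For $g:[0,1]\to[0,1]$ let $t_g(x)\in\{0,1,\dots,\infty\}$ be the least $k\ge0$ with $g^k(x)\in B$, the \emph{hitting time}. If $t_g(x)=q<\infty$, then $t_g(g^i(x))=q-i$ for $0\le i\le q$.

The hitting time changes when the map changes, and (C6) keeps it under control. If $\|g-f\|\le\kappa_1$, then $\|g^{k+1}-f^{k+1}\|\le\kappa_1+\Lambda\|g^k-f^k\|$, so $\|g^k-f^k\|\le\kappa_1k\Lambda^k<\frac\beta2$ for $k\le R$. Thus $f^k(x)\in B_{\beta/2}(f)$ implies $g^k(x)\in B$ for $k\le R$, and (C5) gives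
\begin{equation}\label{eq:late}
\|g-f\|\le\kappa_1\quad\Longrightarrow\quad\lambda\{x:t_g(x)>R\}<\tfrac\varepsilon8 .
\end{equation}

\subsection{The construction, level by level}

Put $g_{T-1}=f$ and $S_{T-1}=\emptyset$. For $r=T,T+1,\dots,R$, suppose that $g_{r-1}\in\mathcal M$ and a finite union $S_{r-1}$ of closed intervals are given. The $r$-th \emph{level} is
\[
L_r=\{x:\ t_{g_{r-1}}(x)=r\ \text{ and }\ g_{r-1}^i(x)\notin S_{r-1}\text{ for }0\le i<r\}.
\]
It is a finite union of possibly degenerate intervals, since such unions are stable under Boolean operations and under preimages by piecewise affine maps. For an integer $n_r$, let $\mathcal J_r$ be the family of closures $J$ of components of $[0,1]\setminus E_{n_r}(g_{r-1})$ with $J\subset L_r$. We take $n_r$ so large that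
\begin{equation}\label{eq:nr}
|J|<\kappa\ \text{ and }\ |f(J)|\le\kappa_1\ \text{ for }J\in\mathcal J_r,\qquad \lambda\Bigl(L_r\setminus\bigcup\mathcal J_r\Bigr)<\frac{\varepsilon}{8R}.
\end{equation}
The first two conditions hold for large $n_r$ by Lemma~\ref{lem:short}. For the third, a closure of a component that meets $L_r$ without being contained in it contains one of the finitely many boundary points of $L_r$, and each boundary point lies in at most two closures. So these components have total length at most $2\cdot\#\partial L_r\cdot2^{-\lfloor n_r/2\rfloor}$.

Let $g_r=g_{r-1}\circ\pi_r$ be the map obtained by grafting $\omega$ on the intervals of $\mathcal J_r$ (Lemma~\ref{lem:graft}), and let $S_r$ be the union of $S_{r-1}$ with the new \emph{spike intervals} $\tau_J^{-1}(\sigma_i)$, $J\in\mathcal J_r$, $1\le i<N$. Grafting requires $g_{r-1}$ to be affine on each $J\in\mathcal J_r$. This is where it matters that $B$ contains $\operatorname{Br}(f)$, and it is part of the next lemma, which also shows that later stages do not spoil what earlier stages achieved.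

\begin{lemma}\label{lem:levels}
For $T\le r\le R$:
\begin{itemize}
\item[(i)] the sets $B,L_T,\dots,L_r$ are pairwise disjoint; $g_{r-1}=f$ on $L_r$; $f$ is affine on each $J\in\mathcal J_r$, so $g_r$ is defined; $g_r=g_{r-1}$ off $L_r$; and $S_r\setminus S_{r-1}\subset L_r$;
\item[(ii)] if $T\le q\le r$ and $x\in L_q$, then $t_{g_r}(x)=q$ and $g_r^i(x)\notin S_r$ for $1\le i\le q$.
\end{itemize}
\end{lemma}

\begin{proof}
We argue by induction on $r$, assuming both statements for all smaller values; for $r=T$ nothing is assumed. Write $g=g_{r-1}$.

(i) The function $t_g$ equals $0$ on $B$, equals $q$ on $L_q$ for $q<r$ by the induction hypothesis, and equals $r$ on $L_r$ by definition. So these sets are disjoint. Since $g=f$ off $\bigcup_{q<r}L_q$, we have $g=f$ on $L_r$. An interval $J\in\mathcal J_r$ lies in $L_r$, so it misses $B\supset\operatorname{Br}(f)$, and $f$ is affine on it. The last two assertions hold because $\bigcup\mathcal J_r\subset L_r$.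

(ii) Let $q<r$ and $x\in L_q$. The points $g^i(x)$, $0\le i\le q$, have $t_g=q-i<r$, so they are not in $L_r$. By (i), $g_r^i(x)=g^i(x)$ for $0\le i\le q$, hence $t_{g_r}(x)=q$, and these points avoid $S_r\setminus S_{r-1}$. For $1\le i\le q$ they avoid $S_{r-1}$ by the induction hypothesis.

Let $q=r$ and $x\in L_r$. Put $x'=\pi_r(x)$. Then $x'\in L_r$, because either $x'=x$ or $x$ and $x'$ lie in the same $J\subset L_r$; this is why whole intervals $J$ were required to lie in $L_r$. We have $g_r(x)=g(x')$. The points $g^i(x')$, $1\le i\le r$, have $t_g=r-i<r$, so they are not in $L_r$. Therefore $g_r^i(x)=g^i(x')$ for $1\le i\le r$, and these points avoid $S_r\setminus S_{r-1}$. They avoid $S_{r-1}$ for $i<r$ by the definition of $L_r$, and for $i=r$ because $g^r(x')\in B$ while $S_{r-1}\subset\bigcup_{q<r}L_q$ misses $B$. Since $x\notin B$ and $t_g(x')=r$, we get $t_{g_r}(x)=r$.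
\end{proof}

Let $G=g_R\in\mathcal M$, $S=S_R$ and $\mathcal J=\bigcup_r\mathcal J_r$. By Lemma~\ref{lem:levels}(i), the members of $\mathcal J$ have disjoint interiors, and
\[
G=f\circ\pi,\qquad \pi=\tau_J^{-1}\circ\omega\circ\tau_J\ \text{ on }J\in\mathcal J,\qquad \pi=\mathrm{id}\ \text{ elsewhere}.
\]
The spike intervals are pairwise disjoint, since each lies in the interior of its $J$ and spikes in the same $J$ are separated by runs. They occupy the fraction $\eta$ of each $J$, so $\lambda(S)\le\eta$.

\begin{proof}[Proof of Proposition~\ref{prop:main}\,(a)]
We have $\|G-f\|\le\max_{J\in\mathcal J}|f(J)|\le\kappa_1\le\kappa$ by \eqref{eq:nr}, and $f\preceq g_T\preceq\dots\preceq g_R=G$ by Lemma~\ref{lem:graft}.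
\end{proof}

\subsection{Most points see steep chords}

The levels were defined by the intermediate maps $g_{r-1}$. To estimate their measure we describe them in terms of the final map.

\begin{lemma}\label{lem:final}
If $t_G(x)=r\in[T,R]$ and $G^i(x)\notin S$ for $0\le i<r$, then $x\in L_r$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:levels}, $t_G=q$ on $L_q$, and $G=g_{r-1}$ off $\bigcup_{q\ge r}L_q$. The points $G^i(x)$, $1\le i<r$, have $t_G<r$, so $G=g_{r-1}$ at these points. Also $x\notin L_q$ for $q>r$. Suppose $x\notin L_r$. Then $G(x)=g_{r-1}(x)$ as well, so the orbits of $x$ under $G$ and $g_{r-1}$ agree up to time $r$. Hence $t_{g_{r-1}}(x)=r$ and $g_{r-1}^i(x)\notin S\supset S_{r-1}$ for $i<r$, which means $x\in L_r$, a contradiction.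
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}\,(c)]
By Lemma~\ref{lem:final}, a point outside $\bigcup_rL_r$ has $t_G<T$, or $t_G>R$, or $G^i(x)\in S$ for some $i<R$. Since $G$ preserves $\lambda$, the first set has measure at most $T\lambda(B)<\frac\varepsilon8$ and the third at most $R\eta<\frac\varepsilon8$. The second has measure less than $\frac\varepsilon8$ by \eqref{eq:late}. There are at most $R$ levels, so \eqref{eq:nr} gives $\lambda(\bigcup\mathcal J)>1-\frac{3\varepsilon}8-\frac\varepsilon8=1-\frac\varepsilon2$.

Let $\Omega$ be the set of good points, in the sense of Lemma~\ref{lem:onespike}, of all $J\in\mathcal J$, and let $\theta=\min_{J\in\mathcal J}\frac{\eta|J|}{2N^2}$. By (C2) and (C7), $\eta+\frac{4M}N\le\frac\varepsilon8+\frac\varepsilon4$, so $\lambda(\Omega)\ge(1-\frac\varepsilon2)(1-\frac{3\varepsilon}8)>1-\varepsilon$. Since $|J|<\kappa$, every point of $\Omega$ is an $(M,\theta,\kappa)$-knot of $G$.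
\end{proof}

\subsection{The entropy estimate}

We bound the number of preimages of a point under $G^n$. An orbit segment splits into visits to $S$ and stretches outside $S$. Outside $S$ the map $G$ is not equal to $f$, since the runs are steeper than the diagonal, but it has the same combinatorics as $f$. To make this precise, let $\bar\pi=\tau_J^{-1}\circ\bar\omega\circ\tau_J$ on $J\in\mathcal J$ and $\bar\pi=\mathrm{id}$ elsewhere, and put $F=f\circ\bar\pi$. Then $F=G$ off $S$. The map $\bar\pi$ is continuous and nondecreasing, and its maximal intervals of constancy are the spike intervals. It fixes $Q(f)$, because $Q(f)\subset Q(g_{r-1})\subset E_{n_r}(g_{r-1})$ misses the interior of every $J\in\mathcal J_r$. Hence $\bar\pi(W)=W$ for each vertex $W$ of the Markov graph of $f$, so $F$ is weakly monotone on $W$ and $F(W)=f(W)$. Finally, $f$ is constant on no nondegenerate interval, so a nondegenerate interval on which $F$ is constant lies in a spike interval.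

\begin{lemma}\label{lem:count}
Let $z\in[0,1]$.
\begin{itemize}
\item[(i)] For $q\ge0$, the set $O_q(z)=\{x:G^q(x)=z,\ G^i(x)\notin S\text{ for }0\le i<q\}$ has at most $a_q$ points.
\item[(ii)] The set $\{x\in S:G(x)=z\}$ has at most $\Delta$ points.
\item[(iii)] If $G^i(x)\in S$ and $G^{i'}(x)\in S$ with $i<i'$, then $i'-i>T$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $q=0$ the set is $\{z\}$. Let $q\ge1$. For a path $w=(W_0\to\dots\to W_q)$ in the Markov graph of $f$ let $H_w=\{x:F^i(x)\in W_i,\ 0\le i\le q\}$. Since $F(W)=f(W)$ is a union of vertices, the sets $H_w$ cover $[0,1]$, as in Lemma~\ref{lem:markov}. By induction on $q$, $H_w$ is the preimage of an interval under the weakly monotone map $F|_{W_0}$, hence an interval, and $F^q$ is weakly monotone on it as a composition of the maps $F|_{W_i}$. Suppose that $x<x'$ both lie in $O_q(z)\cap H_w$. For points of $O_q(z)$ the orbits under $F$ and $G$ agree up to time $q$, so $F^q(x)=F^q(x')=z$, and $F^q$ is constant on $[x,x']$. Let $i\ge1$ be least such that $F^i$ is constant on $[x,x']$. Then $F^{i-1}([x,x'])$ is a nondegenerate interval on which $F$ is constant, so it lies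 in $S$. Thus $G^{i-1}(x)=F^{i-1}(x)\in S$ with $i-1<q$, contrary to $x\in O_q(z)$. So each of the $a_q$ sets $H_w$ contains at most one point of $O_q(z)$.

(ii) If $J\in\mathcal J$ contains such a point, then $z\in G(J)=f(J)$, so $J$ contains a point of $f^{-1}(z)$. There are at most $\ell(f)$ such points, and each lies in at most two members of $\mathcal J$. So at most $2\ell(f)$ intervals $J$ are involved. Each has fewer than $N$ spike intervals, and each spike interval has three legs, on which $G$ is injective.

(iii) The point $G^i(x)\in S$ lies in $L_q$ for some $q\ge T$, and by Lemma~\ref{lem:levels}(ii) its next $q$ iterates avoid $S$.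
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}\,(b)]
Fix $y$ and $n\ge0$. The \emph{pattern} of $x\in G^{-n}(y)$ is the set $\{i_1<\dots<i_k\}$ of times $i\in[0,n)$ with $G^i(x)\in S$. We count the points with a given pattern by reconstructing the orbit backward from $y$. If $k=0$, then $x\in O_n(y)$. If $k\ge1$, then $G^{i_k+1}(x)\in O_{n-1-i_k}(y)$, which leaves at most $a_{n-1-i_k}$ choices. For each of them there are at most $\Delta$ choices for $G^{i_k}(x)\in S$. Next $G^{i_{k-1}+1}(x)\in O_{i_k-i_{k-1}-1}(G^{i_k}(x))$, and so on, down to $x\in O_{i_1}(G^{i_1}(x))$. The $k+1$ stretches have total length $n-k\le n$, so by (C1) the number of points with this pattern is at most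
\[
a_{n-1-i_k}\,\Delta\,a_{i_k-i_{k-1}-1}\,\Delta\cdots\Delta\,a_{i_1}\le\Gamma^{k+1}\Delta^ke^{n(h+\varepsilon/4)} .
\]
Cut $[0,n)$ into $\lceil n/T\rceil$ blocks of at most $T$ consecutive times. By Lemma~\ref{lem:count}(iii) each block contains at most one $i_j$. So $k\le\lceil n/T\rceil$, and there are at most $(T+1)^{\lceil n/T\rceil}$ patterns. With (C3),
\[
\#G^{-n}(y)\le\Gamma\bigl(\Gamma\Delta(T+1)\bigr)^{n/T+1}e^{n(h+\varepsilon/4)}\le \Gamma^2\Delta(T+1)\,e^{n(h+\varepsilon/2)} .
\]
If $x\in(0,1)$ and $G^k(x)\notin C(G)$ for all $k<n$, then $G^n$ is strictly monotone near $x$. So every turning point of $G^n$ lies in $G^{-k}(C(G))$ for some $k<n$, and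
\[
\ell(G^n)\le1+\sum_{k<n}\ \sum_{c\in C(G)}\#G^{-k}(c)\le1+n\,\#C(G)\,\Gamma^2\Delta(T+1)\,e^{n(h+\varepsilon/2)} .
\]
The number $\#C(G)$ is huge but does not depend on $n$. By (E1), $h(G)\le h+\frac\varepsilon2$.
\end{proof}

\section{Passing to the limit}\label{sec:limit}

We apply Proposition~\ref{prop:main} infinitely often, each perturbation being small compared with the scales $\theta$ of all chords created before. Lower semicontinuity then bounds the entropy of the limit from above, which is the direction we need.

\begin{lemma}\label{lem:limit}
For $n\ge0$ let $g_n:[0,1]\to[0,1]$ be continuous and $\lambda$-preserving, let $\theta_n>0$, and let $\Omega_n$ be a Borel set with $\lambda(\Omega_n)>1-2^{-n-1}$ all of whose points are $(n+1,\theta_n,2^{-n})$-knots of $g_n$. Put $\kappa_n=2^{-n-1}\min\{1,\theta_0,\dots,\theta_{n-1}\}$, and assume $\|g_{n+1}-g_n\|\le\kappa_{n+1}$ for all $n$. Then $g_n$ converges uniformly to a continuous map $f$ that preserves $\lambda$, has a knot point at almost every point, and satisfies $h(f)\le\liminf_nh(g_n)$.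
\end{lemma}

\begin{proof}
Since $\sum\kappa_n<\infty$, the sequence converges uniformly to a continuous $f$. For every continuous $\phi$ we have $\int\phi\circ f\,d\lambda=\lim_n\int\phi\circ g_n\,d\lambda=\int\phi\,d\lambda$. A finite Borel measure on $[0,1]$ is determined by the integrals of continuous functions, so $f$ preserves $\lambda$. The entropy bound is (E2).

We have $\|f-g_n\|\le\sum_{m\ge n}\kappa_{m+1}\le\theta_n\sum_{m\ge n}2^{-m-2}\le\frac{\theta_n}2$. Let $x\in\Omega_n$ and let $x_1,\dots,x_4$ be the points in the definition of a knot of $g_n$. Replacing $g_n$ by $f$ changes each difference quotient by at most $2\|f-g_n\|/|x_i-x|\le1$. So on each side of $x$, within distance $2^{-n}$, the map $f$ has a difference quotient $\ge n$ and one $\le-n$. By the Borel--Cantelli lemma, almost every $x$ lies in $\Omega_n$ for all large $n$, and every such $x$ is a knot point of $f$.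
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
We may assume $\varepsilon\le1$. Put $g_{-1}=f_0$. Inductively, let $g_n,\theta_n,\Omega_n$ be given by Proposition~\ref{prop:main} applied to $g_{n-1}$ with parameters $M=n+1$, $\varepsilon_n=2^{-n-1}\varepsilon$ and $\kappa_n$ as in Lemma~\ref{lem:limit}; note that $\kappa_n$ depends only on earlier steps and that $\kappa_n\le2^{-n}$. The hypotheses of Lemma~\ref{lem:limit} hold. By \eqref{eq:hf0}, $h(g_n)\le\frac12\log2+\sum_m\varepsilon_m=\frac12\log2+\varepsilon$ for all $n$, so the limit $f$ has $h(f)\le\frac12\log2+\varepsilon$.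
\end{proof}

\section{Every value above $\frac12\log2$ is attained}\label{sec:values}

To prescribe the entropy of the limit exactly we need two more tools: a way to raise the entropy in small steps by small perturbations, and a lower bound that passes to the limit. The lower bound comes from the relation $\preceq$: a map that agrees with $f$ on $Q(f)$ contains all the horseshoes of $f$. We first record how to pull back an interval.

\begin{lemma}\label{lem:pull}
Let $\phi$ be continuous on a compact interval $X$, and let $Z\subset\phi(X)$ be a nondegenerate compact interval. There is a compact interval $Y\subset X$ with $\phi(Y)=Z$ such that no proper closed subinterval of $Y$ is mapped onto $Z$.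
\end{lemma}

\begin{proof}
Let $Z=[z_1,z_2]$. By compactness there is a pair $u,v\in X$ with $\phi(u)=z_1$, $\phi(v)=z_2$ and $|u-v|$ minimal. Let $Y$ be the interval between $u$ and $v$; then $\phi(Y)\supset Z$. If $\phi(y)>z_2$ for some $y\in Y$, then $\phi$ takes the value $z_2$ strictly between $u$ and $y$, giving a closer pair; if $\phi(y)<z_1$, it takes the value $z_1$ strictly between $y$ and $v$, with the same effect. A proper subinterval mapped onto $Z$ would also contain a closer pair.
\end{proof}

\begin{lemma}\label{lem:mono}
Let $f\in\mathcal M$, and let $g$ be continuous and $\lambda$-preserving with $g=f$ on $Q(f)$. Then $h(g)\ge h(f)$.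
\end{lemma}

\begin{proof}
Consider the Markov graph of $f$, with matrix $A$. On the endpoints of a vertex $W$ the map $g$ takes the values of $f$, which are the endpoints of $f(W)$; so $g(W)\supset f(W)$. For each path $w=(W_0\to\dots\to W_q)$ we choose a compact interval $Y_w\subset W_0$ recursively: $Y_{(W_0)}=W_0$, and $g(Y_w)=Y_{w'}$ with $w'=(W_1\to\dots\to W_q)$. This is possible by Lemma~\ref{lem:pull}, since $Y_{w'}\subset W_1\subset g(W_0)$. Then $g^q(Y_w)=W_q$. For different paths $w,\tilde w$ of the same length, $Y_w$ and $Y_{\tilde w}$ have disjoint interiors. Indeed, they lie in different vertices if $W_0\ne\tilde W_0$. Otherwise $w'\neq\tilde w'$, and $g$ maps $Y_w\cap Y_{\tilde w}$ into $Y_{w'}\cap Y_{\tilde w'}$, which by induction contains at most one point; as $g$ is constant on no nondegenerate interval, $Y_w\cap Y_{\tilde w}$ contains at most one point.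

The $(A^q)_{WW}$ paths of length $q$ from $W$ to $W$ thus give a horseshoe, and (E3) yields $e^{qh(g)}\ge(A^q)_{WW}$. Summing over $W$, $\operatorname{tr}A^q\le\#Q(f)\,e^{qh(g)}$, and Lemma~\ref{lem:markov} gives $h(f)=\log\rho(A)\le h(g)$.
\end{proof}

To raise the entropy we repeat the construction of Section~\ref{sec:model} at a periodic point of large period $p$. The period bounds the effect of a zigzag in both directions: $d$ legs give entropy at least $\frac1p\log d$, and two more legs add at most $\frac1p\log3$.

\begin{proposition}\label{prop:raise}
Let $f\in\mathcal M$ and $\kappa>0$.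
\begin{itemize}
\item[(i)] If $h(f)<t<\infty$ and $\varepsilon>0$, there is $g\in\mathcal M$ with $\|g-f\|\le\kappa$, $f\preceq g$ and $t-\varepsilon<h(g)<t$.
\item[(ii)] If $H<\infty$, there is $g\in\mathcal M$ with $\|g-f\|\le\kappa$, $f\preceq g$ and $h(g)>H$.
\end{itemize}
\end{proposition}

\begin{proof}
For (ii) put $\varepsilon=1$.

\emph{Long periodic orbits.} For $q\ge1$ the set $\operatorname{Fix}(f^q)\subset\operatorname{Fix}(f^{2q})$ is finite, since $f^{2q}$ has finitely many affine pieces and slopes of modulus at least $2^q>1$. Each closed path $w$ of length $q$ in the Markov graph gives an interval $I_w$ with $f^q(I_w)=W_q=W_0\supset I_w$, hence a fixed point of $f^q$ in $I_w$. A point lies in at most two of these intervals, so $\#\operatorname{Fix}(f^q)\ge\frac12\operatorname{tr}A^q$. This is unbounded in $q$, because $\rho(A)>1$ by \eqref{eq:Mlower}. So $f$ has infinitely many periodic points but finitely many of each least period, and only finitely many periodic orbits meet the finite set $\operatorname{Br}(f)\cup Q(f)$. Hence there is a periodic point $z$ of least period $p\ge2$, with $\frac1p\log3<\varepsilon$, whose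 orbit misses $\operatorname{Br}(f)\cup Q(f)$.

\emph{The maps $g_d$.} We have $z\notin E_n(f)$ for all $n$. Let $E=E_n(f)$, and let $J$ be the closure of the component of $[0,1]\setminus E$ that contains $z$. By Lemma~\ref{lem:short} and continuity, for $n$ large we have $|f(J)|\le\kappa$, $f^i(J)\cap J=\emptyset$ for $1\le i<p$, and $f^i(J)\cap\operatorname{Br}(f)=\emptyset$ for $0\le i<p$. Then $f^p$ is affine on $J$, so $f^p(J)$ is an interval with endpoints in $E$. It contains $z\in\operatorname{int}J$, and therefore $f^p(J)\supset J$. For odd $d$ let $g_d$ be obtained from $f$ by grafting $\zeta_d$ on $J$; thus $g_1=f$. By Lemma~\ref{lem:graft}, $g_d\in\mathcal M$, $\|g_d-f\|\le\kappa$ and $f\preceq g_d$. Each of the $d$ legs in $J$ is mapped by $g_d$ onto $f(J)$, and $g_d=f$ on $f^i(J)$ for $1\le i<p$. So $g_d^p$ maps each leg onto $f^p(J)\supset J$, and $h(g_d)\ge\frac1p\log d$ by (E3). This proves (ii).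

\emph{Small steps.} Let $P_d$ be the union of $E$ and the endpoints of the legs. Then $C(g_d)\subset P_d$ and $g_d(P_d)\subset E\subset P_d$. The vertices of the $P_d$-graph of $g_d$ are the vertices $V\ne J$ of the $E$-graph of $f$, on which $g_d=f$, and the $d$ legs, each with image $f(J)$. All images are unions of vertices of the $E$-graph of $f$. So a path of length $q$ in the $P_d$-graph of $g_d$ is the same thing as a path $v=(V_0\to\dots\to V_q)$ in the $E$-graph of $f$ together with a choice of a leg for each $i$ with $V_i=J$. The number of paths is
\[
b_q(d)=\sum_vd^{\,\nu(v)},\qquad\nu(v)=\#\{i\le q:V_i=J\},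
\]
and $h(g_d)=\lim_q\frac1q\log b_q(d)$ by Lemma~\ref{lem:markov}. If $V_i=J$, then $V_{i+j}\subset f^j(J)$ is disjoint from $J$ for $1\le j<p$, so $\nu(v)\le\frac qp+1$. Since $\frac{d+2}d\le3$, we get $b_q(d+2)\le3^{q/p+1}b_q(d)$ and
\[
h(g_{d+2})\le h(g_d)+\tfrac1p\log3<h(g_d)+\varepsilon .
\]
Now $h(g_1)<t$ and $h(g_d)\to\infty$, so there is an odd $d$ with $h(g_d)<t\le h(g_{d+2})$. For this $d$, $t-\varepsilon<h(g_d)<t$.
\end{proof}

\begin{proposition}\label{prop:attain}
For every $t\in(\frac12\log2,\infty]$ there is a continuous $\lambda$-preserving map $f$ with a knot point at almost every point and $h(f)=t$.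
\end{proposition}

\begin{proof}
We construct $f_0\preceq g_0\preceq f_1\preceq g_1\preceq\cdots$ in $\mathcal M$, all of entropy less than $t$, starting from the map $f_0$ of Section~\ref{sec:model}. Let $\kappa_n$ be as in Lemma~\ref{lem:limit}. Given $f_n$, choose $\varepsilon_n\in(0,2^{-n-1}]$ with $h(f_n)+\varepsilon_n<t$, and let $g_n,\theta_n,\Omega_n$ be given by Proposition~\ref{prop:main} applied to $f_n$ with parameters $n+1$, $\varepsilon_n$, $\frac12\kappa_n$. Then $h(g_n)<t$. By Proposition~\ref{prop:raise} there is $f_{n+1}\in\mathcal M$ with $g_n\preceq f_{n+1}$, $\|f_{n+1}-g_n\|\le\frac12\kappa_{n+1}$, and $t-2^{-n}<h(f_{n+1})<t$ if $t<\infty$, or $h(f_{n+1})>n$ if $t=\infty$; in the second case $h(f_{n+1})<\infty$ by Lemma~\ref{lem:markov}.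

Since $\|g_{n+1}-g_n\|\le\kappa_{n+1}$, Lemma~\ref{lem:limit} gives a limit $f$ with the required properties and $h(f)\le t$. By transitivity of $\preceq$, all $g_m$ with $m\ge n$ agree with $f_n$ on $Q(f_n)$, and so does $f$. By Lemma~\ref{lem:mono}, $h(f)\ge\sup_nh(f_n)=t$.
\end{proof}

\section{The strict lower bound}\label{sec:lower}

It remains to prove the following; together with Proposition~\ref{prop:attain} it gives Theorem~\ref{thm:range}.

\begin{proposition}\label{prop:lower}
If $f:[0,1]\to[0,1]$ is continuous, preserves $\lambda$ and has a knot point at almost every point, then $h(f)>\frac12\log2$.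
\end{proposition}

The plan is as follows. We find an interval $J$ with $f^2(J)=J$ that contains no smaller periodic interval. On $J$ the map $f^2$ has a horseshoe with two branches, which gives $h(f)\ge\frac12\log2$, and every subinterval eventually covers the horseshoe. A knot point provides three small intervals with a common image; once this image has grown to cover the horseshoe, there are more branches than the horseshoe alone accounts for. The passage to $f^2$ cannot be avoided: by (E3) and \eqref{eq:hf0}, $f_0$ has no horseshoe with $s=2$, $q=1$.

Throughout this section $f$ is continuous and preserves $\lambda$.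

\subsection{Periodic intervals}

A nondegenerate compact interval $Y$ is \emph{periodic} if $f^p(Y)=Y$ for some $p\ge1$. By \eqref{eq:noshrink}, an interval cannot be mapped strictly into itself:
\begin{equation}\label{eq:into}
Y\text{ nondegenerate compact interval},\ f^n(Y)\subset Y\text{ for some }n\ge1\quad\Longrightarrow\quad f^n(Y)=Y .
\end{equation}
If $Y$ is periodic, then so is each $f^i(Y)$, and $|f^i(Y)|=|Y|$, because these lengths form a nondecreasing periodic sequence. Since $f$ has no room to move mass across the boundary of a periodic interval, and since it is continuous, it can only fix such intervals or reverse their order.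

\begin{lemma}\label{lem:two}
Let $\mathcal Y$ be a finite family of periodic intervals, let $\mathcal Z=\{f^i(Y):Y\in\mathcal Y,\ i\ge0\}$, and let $P$ be the finite set of endpoints of members of $\mathcal Z$ together with $0$ and $1$. Then $f^2(\overline U)=\overline U$ for every component $U$ of $[0,1]\setminus P$. Consequently $f^2(Z)=Z$ for $Z\in\mathcal Z$, and $f^2(x)=x$ for $x\in P\cap(0,1)$.
\end{lemma}

\begin{proof}
Let $Z\in\mathcal Z$. By periodicity $Z=f(Z^-)$ for some $Z^-\in\mathcal Z$ with $|Z^-|=|Z|$. Since $Z^-\subset f^{-1}(Z)$ and $\lambda(f^{-1}(Z))=|Z|$, the set $f^{-1}(Z)\setminus Z^-$ is null. Let $U$ be a component. The endpoints of $Z^-$ are in $P$, so either $U\subset Z^-$, and then $f(U)\subset Z$; or $U\cap Z^-=\emptyset$, and then $U\cap f^{-1}(\operatorname{int}Z)$ is open and null, hence empty, so that $f(U)\cap\operatorname{int}Z=\emptyset$. In neither case does $f(U)$ contain a neighborhood of an endpoint of $Z$. Therefore the interior of the nondegenerate interval $f(U)$ misses $P$, and $f(\overline U)\subset\overline{U^*}$ for a unique component $U^*$.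

Since $f$ is onto, $U\mapsto U^*$ is onto, hence a permutation of the components. We have $|U^*|\ge|f(\overline U)|\ge|U|$, and the sums over all $U$ of the two extreme terms are both $1$. So equality holds and $f(\overline U)=\overline{U^*}$. If $U_1,U_2$ are adjacent, their closures share a point, hence so do the closures of the distinct components $U_1^*,U_2^*$, which are therefore adjacent. A permutation of finitely many linearly ordered objects that sends adjacent pairs to adjacent pairs is the identity or the reversal. In both cases $U^{**}=U$, so $f^2(\overline U)=\overline U$. Each $Z\in\mathcal Z$ is a union of such closures, and each $x\in P\cap(0,1)$ is the only common point of two of them.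
\end{proof}

\begin{lemma}\label{lem:minimal}
If $f^2\ne\mathrm{id}$, there is a periodic interval $J$ that properly contains no periodic interval.
\end{lemma}

\begin{proof}
Fix $x$ with $f^2(x)\ne x$. Let $\mathcal F$ be the family of periodic intervals that are neighborhoods of $x$ in $[0,1]$; it contains $[0,1]$. Let $J=\bigcap\mathcal F$, a compact interval containing $x$. By Lemma~\ref{lem:two}, $f^2(Y)=Y$ for all $Y\in\mathcal F$, so $f^2(J)\subset J$. Since $f^2(x)\ne x$, $J\ne\{x\}$, and $J$ is periodic by \eqref{eq:into}.

Suppose that $Z\subsetneq J$ is periodic, and apply Lemma~\ref{lem:two} to $\mathcal Y=\{J,Z\}$. Some endpoint of $Z$ lies in $\operatorname{int}J$, so $\operatorname{int}J$ meets $P$. Since $f^2(x)\ne x$, we have $x\notin P\cap(0,1)$, so there is a component $U$ whose closure is a neighborhood of $x$ in $[0,1]$. This closure is periodic, so it belongs to $\mathcal F$, and $J\subset\overline U$. Then $\operatorname{int}J\subset U$ misses $P$, a contradiction.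
\end{proof}

\subsection{A horseshoe for the second iterate}

Assume from now on that $f^2\ne\mathrm{id}$. Let $J=[a,b]$ be as in Lemma~\ref{lem:minimal}. By Lemma~\ref{lem:two}, $f^2(J)=J$. Put $\psi=f^2|_J$. Minimality and \eqref{eq:into} give:
\begin{itemize}
\item[(T)] a nondegenerate compact interval $X\subset J$ with $\psi^k(X)\subset X$ for some $k\ge1$ equals $J$.
\end{itemize}
From this we deduce that orbits of intervals sweep out $J$:
\begin{itemize}
\item[(U)] for every nondegenerate interval $V\subset J$, $\bigcup_{n\ge0}\psi^n(V)\supset(a,b)$.
\end{itemize}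
Indeed, the sets $f^{-2i}(V)$, $i\ge0$, have the same positive measure, so two of them meet, and $\psi^k(V)\cap V\ne\emptyset$ for some $k\ge1$ (Poincar\'e recurrence). Then consecutive intervals $\psi^{kn}(V)$ meet, so $X=\bigcup_n\psi^{kn}(V)$ is an interval. It satisfies $\psi^k(\overline X)\subset\overline X$, hence $\overline X=J$ by (T).

A horseshoe will be built from a fixed point that repels on one side up to the next fixed point, so we need two fixed points.

\begin{lemma}\label{lem:fixed}
The map $\psi$ has at least two fixed points.
\end{lemma}

\begin{proof}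
Suppose that $\psi$ has a single fixed point $c$. If $c=b$, then $\psi(x)>x$ on $[a,b)$, so $[x,b]$ is mapped into itself for every $x\in(a,b)$, against (T). If $c=a$, then $\psi(x)<x$ on $(a,b]$, and $[a,x]$ is mapped into itself. So $a<c<b$. If $J\ne[0,1]$, an endpoint of $J$ lies in $(0,1)$ and is fixed by $\psi$ by Lemma~\ref{lem:two}, so it equals $c$, which we have just excluded. Hence $J=[0,1]$ and $\psi=f^2$.

Every fixed point of $f$ is fixed by $\psi$, and $f$ has one; so $c$ is the only fixed point of $f$. It follows that $f(x)>x$ on $[0,c)$, $f(x)<x$ on $(c,1]$, and $\psi(x)<x$ on $(c,1]$. Since $f$ is onto, there are $u,v$ with $f(u)=0$ and $f(v)=1$, and these inequalities force $u\in(c,1]$ and $v\in[0,c)$. As $f([c,u])\supset[0,c]\ni v$, there is $s\in[c,u]$ with $f(s)=v$, so $\psi(s)=1$. But $\psi(c)=c<1$, and $\psi(s)<s\le1$ for $s>c$, a contradiction.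
\end{proof}

The reflection $r(x)=1-x$ is an isometry, so $r\circ f\circ r$ preserves $\lambda$, has the same entropy as $f$, and has $r(J)$ as a minimal periodic interval. Its right difference quotients at $r(x)$ are the left difference quotients of $f$ at $x$ and vice versa, so its knot points are the images of those of $f$. We may therefore replace $f$ by $r\circ f\circ r$.

\begin{lemma}\label{lem:horse}
After replacing $f$ by $r\circ f\circ r$ if necessary, there are points $z<t<y$ in $J$ such that, with $K=[z,y]$, $I_0=[z,t]$, $I_1=[t,y]$:
\begin{itemize}
\item[(i)] $\psi(I_0)\supset K$ and $\psi(I_1)\supset K$;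
\item[(ii)] for every nondegenerate interval $V\subset J$ there is $m\ge1$ with $\psi^m(V)\supset K$.
\end{itemize}
\end{lemma}

\begin{proof}
The set $\operatorname{Fix}(\psi)$ is closed and contains no nondegenerate interval, since a small interval of fixed points would violate (T). By Lemma~\ref{lem:fixed} there are fixed points $z<w$ with no fixed point in $(z,w)$. After reflecting if necessary, $\psi(x)>x$ on $(z,w)$.

Let $x\in(z,w)$. By (T), $[x,b]$ is not mapped into itself, so $\psi(x')<x$ for some $x'\in[x,b]$; and $x'>w$, because $\psi(x')\ge x'$ on $[x,w]$. Letting $x\to z$ we find $\min_{[w,b]}\psi\le z$, while $\psi(w)=w>z$. Let $y$ be the least point of $[w,b]$ with $\psi(y)=z$, and $K=[z,y]$. Then $\psi\ge z$ on $[z,w]$ and on $[w,y]$. If $K\ne J$, then $K$ is not mapped into itself by (T), so $\psi(t)>y$ for some $t\in K$. If $K=J$, then $\psi(t)=y$ for some $t\in K$ because $\psi(J)=J$. In both cases $\psi(t)\ge y$, and $t\in(z,y)$ because $\psi(z)=\psi(y)=z<y$. This proves (i).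

For (ii), note that $\psi(t)>t$ and $\psi(y)<y$, so $\psi$ has a fixed point $c\in(t,y)$. Both $t$ and $c$ lie in $(a,b)$. By (U), $c\in\psi^{m_0}(V)$ for some $m_0$. Applying (U) to the nondegenerate interval $\psi^{m_0}(V)$, we get $n$ with $t\in\psi^{m_0+n}(V)$. This interval still contains the fixed point $c$, so it contains $[t,c]$. Now $\psi([t,c])\supset[c,y]$, then $\psi([c,y])\supset[z,c]\supset I_0$, and $\psi(I_0)\supset K$. So $m=m_0+n+3$ works.
\end{proof}

\subsection{Counting minimal intervals}

Part (i) and (E3) give $h(f)\ge\frac12\log2$. For the strict inequality we must exhibit, for one $n$, more than $2^n$ intervals in $K$ that cover $K$ under $\psi^n$ and have disjoint interiors. The extra intervals found near a knot point could overlap the $2^n$ intervals of the horseshoe. Working with minimal intervals makes disjointness automatic.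

A compact interval $Y\subset K$ is an \emph{$n$-interval} if $\psi^n(Y)=K$ and no proper closed subinterval of $Y$ has this property. Let $s_n$ be the number of $n$-intervals; $s_0=1$.

\begin{lemma}\label{lem:nint}
\begin{itemize}
\item[(i)] Distinct $n$-intervals have disjoint interiors, $s_n$ is finite, and $e^{2nh(f)}\ge s_n$.
\item[(ii)] A compact interval $V\subset K$ with $\psi^n(V)\supset K$ contains an $n$-interval.
\item[(iii)] If $Z$ is an $n$-interval and $X\subset K$ is a compact interval with $\psi(X)\supset Z$, then $X$ contains an $(n+1)$-interval $Y$ with $\psi(Y)=Z$.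
\item[(iv)] $s_n\ge2^n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $Y$ be an $n$-interval. If $u,v\in Y$ satisfy $\psi^n(u)=z$ and $\psi^n(v)=y$, then the interval between them is mapped onto $K$, so it is $Y$, and $\{u,v\}=\partial Y$. Such pairs exist, and every point of $Y$ mapped to $\partial K$ belongs to one. So $\psi^n(\partial Y)=\partial K$ and $\psi^n(\operatorname{int}Y)\subset\operatorname{int}K$. If two distinct $n$-intervals had overlapping interiors, an endpoint of one would lie in the interior of the other and would be mapped both to $\partial K$ and into $\operatorname{int}K$. By uniform continuity of $\psi^n$ the lengths of $n$-intervals are bounded below, so $s_n<\infty$. The inequality is (E3) for $f$ with $q=2n$.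

(ii) This is Lemma~\ref{lem:pull} with $\phi=\psi^n$.

(iii) Let $Y\subset X$ be given by Lemma~\ref{lem:pull} for $\phi=\psi$. Then $\psi^{n+1}(Y)=K$. If a closed interval $Y'\subset Y$ has $\psi^{n+1}(Y')=K$, then $\psi(Y')$ is a closed subinterval of $Z$ that $\psi^n$ maps onto $K$. So $\psi(Y')=Z$ by minimality of $Z$, and $Y'=Y$ by minimality of $Y$.

(iv) By (iii) and Lemma~\ref{lem:horse}(i), each $n$-interval $Z$ is the $\psi$-image of an $(n+1)$-interval in $I_0$ and of one in $I_1$. These two are distinct, and different $Z$ give different intervals. So $s_{n+1}\ge2s_n$.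
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
If $f^2=\mathrm{id}$, then $f$ is injective, hence monotone, and has no knot point. So $f^2\ne\mathrm{id}$, and the results above apply.

The set $\{x\in\operatorname{int}I_0:\psi(x)\in\operatorname{int}K\}$ is open, and it is nonempty because $\psi(I_0)\supset K$. So it contains a knot point $x$ of $f$ together with an interval $(x,x+\delta)$. Since $D^+f(x)=\infty$ and $D_+f(x)=-\infty$, there are points arbitrarily close to $x$ on the right where $f>f(x)$, and others where $f<f(x)$. Choose $u_1>v_1>u_2>v_2>u_3>v_3$ in $(x,x+\delta)$ with $f(u_i)>f(x)>f(v_i)$. For small $\gamma>0$, the interval $V'=[f(x)-\gamma,f(x)+\gamma]$ is contained in $f([v_i,u_i])$ for $i=1,2,3$. By Lemma~\ref{lem:pull} there are compact intervals $X_i\subset[v_i,u_i]$ with $f(X_i)=V'$. They are pairwise disjoint, lie in $I_0$, and have the common image $\psi(X_i)=f(V')=:V\subset\operatorname{int}K$, which is nondegenerate by \eqref{eq:noshrink}.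

By Lemma~\ref{lem:horse}(ii), $\psi^m(V)\supset K$ for some $m\ge1$, so $V$ contains an $m$-interval $Z$ by Lemma~\ref{lem:nint}(ii). By Lemma~\ref{lem:nint}(iii), at least four $(m+1)$-intervals are mapped onto $Z$ by $\psi$: one in each of $X_1,X_2,X_3$ and one in $I_1$. Each of the other $s_m-1$ $m$-intervals is the image of at least two. Hence $s_{m+1}\ge2(s_m-1)+4\ge2^{m+1}+2$, and by Lemma~\ref{lem:nint}(i),
\[
h(f)\ge\frac{\log(2^{m+1}+2)}{2(m+1)}>\frac12\log2 .\qedhere
\]
\end{proof}

\begin{remark}
Knot points enter this proof twice: to exclude $f^2=\mathrm{id}$, and to produce the intervals $X_i$ inside a prescribed open set, for which only the density of the knot points is used. Without them the conclusion weakens in exactly these two ways. The identity preserves $\lambda$ and has entropy $0$. If $f^2\ne\mathrm{id}$, Lemma~\ref{lem:nint} still gives $h(f)\ge\frac12\log2$, and $f_0$ shows that equality can then hold. The integer $m$ is not bounded in terms of anything fixed, which is consistent with Theorem~\ref{thm:finite}: the folds near a knot point may need an arbitrarily long time to grow to the size of $K$.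
\end{remark}

\begin{thebibliography}{9}

\bibitem{M} Misiurewicz, Bull. Acad. Polon. Sci. \textbf{27} (1979).

\bibitem{MS} Misiurewicz and Szlenk, Studia Math. \textbf{67} (1980).

\bibitem{conj} \emph{We investigate continuous piecewise affine interval maps with countably many laps that preserve the Lebesgue measure. In particular, we construct such maps havi}[\dots], \texttt{http://mat.fsv.cvut.cz/\allowbreak nales/\allowbreak preprints/\allowbreak preprinty/\allowbreak 2009/\allowbreak ulozeneclanky/\allowbreak preprint72009.pdf}

\end{thebibliography}
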